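\title{Polynomially Many Paths Do Not Suffice for Semi-Oblivious Routing in Directed and Node-Capacitated Graphs}

\begin{abstract}
A semi-oblivious routing scheme fixes a set of paths for every pair of vertices in advance; once the demand is known, it may split each demand among the fixed paths in any way. We show that for every constant $c$ there are node-capacitated undirected graphs, and edge-capacitated directed acyclic graphs, on which every scheme with at most $n^c$ paths per pair has competitive ratio at least $n^{\delta}$, where $\delta>0$ depends only on $c$. Hence neither class admits schemes with polynomially many paths and polylogarithmic competitive ratio. The bad demands are $0/1$ demands with a single sink. The negative answer persists for slightly superpolynomial numbers of paths and, with other demands, for unit capacities. The graphs are trees of gadgets built on a discrete cube: to cross a gadget without touching a set of small capacity, a path must guess many signs that its source does not know.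
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Semi-oblivious routing}
Let $G$ be a graph on $n\ge2$ vertices with positive capacities $\operatorname{cap}(\cdot)$, of one of two kinds: a directed graph with capacities on the edges, or an undirected graph with capacities on the vertices (a \emph{node-capacitated} graph). An $s$--$t$ path is a directed path in the first case and an ordinary path in the second.

A \emph{demand} $d$ assigns an amount $d(s,t)\ge0$ to each ordered pair of distinct vertices. A \emph{flow routing $d$} sends, for each pair, a total amount $d(s,t)$ along $s$--$t$ paths. The \emph{load} of an edge (in the directed case) or of a vertex (in the node-capacitated case) is the total amount sent along paths that contain it; a path contains its endpoints. The \emph{congestion} of the flow is the maximum of load divided by capacity, and $\mathrm{OPT}(d)$ is the minimum congestion of a flow routing $d$. The demand is \emph{routable} if $d(s,t)>0$ only when $t$ is reachable from $s$; for routable $d\ne0$ we have $0<\mathrm{OPT}(d)<\infty$.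

A \emph{semi-oblivious routing scheme} $\Pi$, or \emph{scheme} for short, assigns to each ordered pair $s\neq t$ with $t$ reachable from $s$ a nonempty set $\Pi(s,t)$ of $s$--$t$ paths. These sets are chosen before the demand is known. Given $d$, the scheme may route $d(s,t)$ by sending arbitrary nonnegative amounts along the paths of $\Pi(s,t)$, and the amounts may depend on all of $d$. Let $\mathrm{cong}_\Pi(d)$ be the minimum congestion of such a flow. The \emph{competitive ratio} of $\Pi$ is $\sup_d \mathrm{cong}_\Pi(d)/\mathrm{OPT}(d)$, over all routable $d\ne0$. It measures the price of committing to paths in advance. The scheme that lists all paths has ratio $1$, so the notion has content only when $|\Pi(s,t)|$ is bounded. The following question is posed in \cite{SOR}.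

\medskip
\noindent\textbf{Question.} \emph{Are there constants $c,C,k>0$ such that every edge-capacitated directed graph on $n\geq 2$ vertices has a scheme with $|\Pi(s,t)|\le n^c$ for all $s,t$ and competitive ratio at most $C\log^kn$? Are there such constants for node-capacitated undirected graphs?}
\medskip

Two known results frame the question. For undirected graphs with \emph{edge} capacities the answer is yes: oblivious routing yields schemes with polynomially many paths and ratio $O(\log^2n\log\log n)$. For node-capacitated graphs and for directed graphs there are families, with $n$ vertices for infinitely many $n$, such that for every $a>0$ there is $b>0$ for which every scheme with at most $a\,n^{1/5}$ paths per pair has ratio at least $b\,n^{1/10}$.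

The second result does not decide the question, because the exponent $c$ belongs to the scheme, and a large $c$ buys a great deal. A pair is joined by at most $1+n+\dots+n^{L-1}\le n^L$ paths with at most $L$ edges. If every demand in $G$ has a nearly optimal routing along paths with at most $c$ edges, then listing all such paths is a good scheme. A counterexample for the exponent $c$ must therefore have demands whose good routes are long, and it must defeat every list of $n^c$ long paths at once. In view of the edge-capacitated case one might guess that this is impossible. We show that it is possible, and that the loss is polynomial in $n$. All logarithms below are natural.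

\subsection*{Results}

\begin{theorem}\label{thm:poly}
For every $c\ge1$ there is $\delta(c)>0$, with $\delta(c)=\Omega\big(1/(c^2\log^3(2c))\big)$, such that for infinitely many $n$ there is an $n$-vertex node-capacitated undirected graph on which every scheme with $|\Pi(s,t)|\le n^c$ for all $s,t$ has competitive ratio at least $n^{\delta(c)}$. The same holds for edge-capacitated directed acyclic graphs, with some $\delta'(c)>0$ in place of $\delta(c)$. Hence the answer to both parts of the Question is no.
\end{theorem}

This is a consequence of a statement with three free parameters.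

\begin{theorem}\label{thm:main}
Let $\ell\ge24$ and $\kappa,D\ge1$ be integers.
\begin{itemize}
\item[(a)] There is a node-capacitated undirected graph $G$ whose number $n$ of vertices satisfies
\begin{equation}\label{eq:size}
\ln n\le \ln 6+D\kappa\ell\ln(2e\ell)+\kappa\ell^2\ln(2\ell+1),
\end{equation}
such that every scheme with $|\Pi(s,t)|\le\frac12\exp(\kappa\ell^2D/1152)$ for all $s,t$ has competitive ratio at least
\[
\frac{e^{\kappa/288}}{2D(\kappa\ell^2+2)} .
\]
The lower bound is witnessed by a demand with values in $\{0,1\}$ and one common sink.
\item[(b)] The same holds for an edge-capacitated directed acyclic graph with $2n$ vertices, with $n$ as in \textup{(a)}.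
\end{itemize}
\end{theorem}

The depth $D$ enters the logarithm of the number of paths with coefficient of order $\kappa\ell^2$, but enters $\ln n$ only with coefficient of order $\kappa\ell\ln\ell$. The quotient $\ell/\ln\ell$ is what defeats a given exponent $c$, and $\kappa$ makes the ratio large. Letting $\ell$ grow with $n$ gives the following bound, in which the number of paths is superpolynomial and the ratio is larger than every power of $\ln n$.

\begin{corollary}\label{cor:super}
For every $\beta\in(0,\frac12)$ there are infinitely many $n$ and $n$-vertex node-capacitated graphs on which every scheme with $|\Pi(s,t)|\le n^{(\ln n)^\beta/(\ln\ln n)^2}$ for all $s,t$ has competitive ratio at least $\exp\big(\frac1{576}(\frac{\ln n}{5\ln\ln n})^{1-2\beta}\big)$.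
\end{corollary}

The capacities in Theorem~\ref{thm:main} are far from uniform, but this is not the source of the lower bound.

\begin{theorem}\label{thm:unit}
Let $\ell\ge24$ and $\kappa,D\ge1$ be integers. There are an undirected graph with $n^*$ vertices, all of capacity $1$, and a directed acyclic graph with $2n^*$ vertices, all of whose edges have capacity $1$, on each of which every scheme with $|\Pi(s,t)|\le\frac12\exp(\kappa\ell^2D/1152)$ for all $s,t$ has competitive ratio at least $e^{\kappa/288}/\big(2D(\kappa\ell^2+2)\big)$. If $D=\ell$, then $\ln n^*\le5\kappa\ell^2\ln\ell$. Hence both answers remain negative for unit capacities.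
\end{theorem}

The demands used for Theorem~\ref{thm:unit} are neither $0/1$-valued nor single-sink. Section~\ref{sec:star} carries out the whole argument with a toy gadget and isolates the inequality that a better gadget must satisfy. Section~\ref{sec:cube} builds that gadget, Sections~\ref{sec:graph} and~\ref{sec:lower} prove Theorem~\ref{thm:main}, Section~\ref{sec:param} chooses the parameters, and Section~\ref{sec:unit} treats unit capacities.

\section{A toy case: stars in a complete graph}\label{sec:star}

We work with node capacities and use two elementary facts. First, a flow routing $d$ is the same as a random $s$--$t$ path for each pair with $d(s,t)>0$; the load of $v$ is $\sum_{s,t}d(s,t)\Pr[\text{the $s$--$t$ path contains }v]$. Second, let $H$ be a set of vertices and $\operatorname{cap}(H)=\sum_{v\in H}\operatorname{cap}(v)$. If a flow sends a total amount $F$ along paths that meet $H$, then the loads of the vertices of $H$ add up to at least $F$, so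
\begin{equation}\label{eq:cut}
\text{congestion}\ \ge\ F/\operatorname{cap}(H).
\end{equation}
Every lower bound in this paper comes from \eqref{eq:cut}, for a set $H$ of \emph{hot} vertices that depends on the demand.

\begin{example}[one path per pair]\label{ex:one}
Let $q\ge3$. Take a sink $o$ of capacity $q-1$, vertices $1,\dots,q$ of capacity $1$ adjacent to $o$, and for each two-element set $a\subset[q]=\{1,\dots,q\}$ a source $a$ of capacity $1$ adjacent to its two elements. For $\xi\in[q]$ let $d_\xi$ send one unit to $o$ from each of the $q-1$ sources that contain $\xi$. Routing $\{\xi,y\}$ through $y$ gives congestion $1$. Now fix one path from each source $a$ to $o$, and let $x(a)\in a$ be its second vertex. Some $\xi$ equals $x(a)$ for at least $\binom q2/q=\frac{q-1}2$ sources, and for this $\xi$ the vertex $\xi$ has load at least $\frac{q-1}2$. The source $a$ knows that $\xi\in a$, but one bit is missing: which of its two neighbors is hot. Two paths per source route every $d_\xi$ with congestion $1$.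
\end{example}

To defeat more paths we make a source guess many times in succession, by stacking copies of the example along a tree. The following notation is used in the whole paper.

\subsection*{Trees, signals, active nodes}
Let $\Sigma$ be a finite set of \emph{letters} and $D\ge1$. The tree $\mathcal T$ has a root $o$ of \emph{level} $D$, and each node $P$ of level $i\ge1$ (an \emph{internal} node) has children $Pa$, $a\in\Sigma$, of level $i-1$. The leaves have level $0$. Let $\Xi$ be a finite set of \emph{signals}; each $\xi\in\Xi$ selects a subset $\Sigma_\xi\subset\Sigma$, and all these subsets have the same size $\Gamma$. A \emph{configuration} $\boldsymbol\xi=(\xi_P)_P$ assigns a signal to each internal node. The root is \emph{active}, and $Pa$ is active if and only if $P$ is active and $a\in\Sigma_{\xi_P}$. Thus there are $\Gamma^{D-i}$ active nodes of level $i$, and each of them has $\Gamma^i$ active leaves below it. The demand $d_{\boldsymbol\xi}$ sends one unit from each active leaf to $o$. For a leaf $s$ we write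
\begin{equation}\label{eq:branch}
s=P_0,\ P_1,\ \dots,\ P_D=o,\qquad P_{i-1}=P_ia_i,
\end{equation}
for its ancestors; $s$ is active if and only if $a_i\in\Sigma_{\xi_{P_i}}$ for all $i$.

\begin{example}[stacked stars]\label{ex:stack}
Let $\Sigma$ be the set of two-element subsets of $\Xi=[q]$ and $\Sigma_\xi=\{a:\xi\in a\}$, so $\Gamma=q-1$. The vertices are the nodes of $\mathcal T$, a node of level $i$ having capacity $\Gamma^i$, and for each internal $P$ of level $i$ and $x\in[q]$ a vertex $(P,x)$ of capacity $\Gamma^{i-1}$, adjacent to $P$ and to the children $Pa$ with $x\in a$. The case $D=1$ is Example~\ref{ex:one}.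

Sending everything that arrives at an active node $P\{\xi_P,y\}$ through $(P,y)$ to $P$ shows $\mathrm{OPT}(d_{\boldsymbol\xi})\le1$. Let $H_{\boldsymbol\xi}$ consist of the vertices $(P,\xi_P)$ with $P$ active; its capacity is $\sum_{i=1}^D\Gamma^{D-i}\Gamma^{i-1}=D\Gamma^{D-1}$. Fix a leaf $s$ and an $s$--$o$ path. The nodes in the subtree of $P_{i-1}$, together with their vertices $(P,\cdot)$, form a set that contains $s$, does not contain $o$, and can be left only from $P_{i-1}$ to a vertex $(P_i,x)$ with $x\in a_i$. So the path contains vertices $(P_i,x_i)$ with $x_i\in a_i$ for $i=1,\dots,D$. Let the signals be independent and uniform. Given that $s$ is active, the $\xi_{P_i}$ are independent and $\xi_{P_i}$ is uniform in $a_i$, so the path avoids $H_{\boldsymbol\xi}$ with probability at most $2^{-D}$. If each leaf lists at most $2^{D-1}$ paths, then an active leaf has all its paths meeting $H_{\boldsymbol\xi}$ with probability at least $\frac12$. For some $\boldsymbol\xi$ this happens to half of the $\Gamma^D$ active leaves, and \eqref{eq:cut} gives congestion at least $\frac{\Gamma^D/2}{D\Gamma^{D-1}}=\frac{q-1}{2D}$.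
\end{example}

\subsection*{The inequality to be beaten}
In Example~\ref{ex:stack} we have $n\ge\binom q2^D>2^D$, so the bound does not even reach $n$ paths. In general, suppose that a fixed way of crossing one level avoids the hot set with conditional probability at most $\eta$. Then depth $D$ defeats $\frac12\eta^{-D}$ paths, while $n\ge|\Sigma|^D$. To defeat $n^c$ paths we need
\[
\ln(1/\eta)>c\ln|\Sigma| .
\]
In words: the information about $\xi$ that a path must guess is to be much larger than the information contained in a letter. For stars these quantities are $\ln2$ and $\ln\binom q2$. One freedom remains unused. The number of vertices is about $|\Sigma|^D$ times the size of a single gadget, so the size of the gadget is paid once, whereas the factor $1/\eta$ is gained $D$ times. The gadget may thus be much larger than $\Sigma$.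

\section{Tilted measures on a discrete cube}\label{sec:cube}

Fix integers $\ell\ge24$ and $\kappa\ge1$, and put
\[
r=\kappa\ell,\qquad m=\kappa\ell^2=r\ell,\qquad W=\{-\ell,\dots,\ell\},\qquad X=W^m,\qquad Q=|X|=(2\ell+1)^m .
\]
The signals are the sign vectors, $\Xi=\{\pm1\}^m$. A letter reveals a $1/\ell$ fraction of the signs: $\Sigma$ is the set of $a\in\{-1,0,1\}^m$ whose support $\operatorname{supp}a=\{j:a_j\neq0\}$ has exactly $r$ elements. For $A\subset[m]$ let $\xi_A$ be the vector that equals $\xi$ on $A$ and $0$ off $A$, and let $\Sigma_\xi=\{\xi_A:|A|=r\}$. Thus $a\in\Sigma_\xi$ if and only if $\xi_j=a_j$ for all $j\in\operatorname{supp}a$. We have $\Gamma=\binom mr$ and, by $\binom mr\le(em/r)^r$,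
\begin{equation}\label{eq:alphabet}
|\Sigma|=2^r\Gamma\le(2e\ell)^r .
\end{equation}
For $\epsilon\in\{-1,0,1\}$ define a probability measure $\nu_\epsilon$ on $W$, and for $a\in\{-1,0,1\}^m$ a product measure $\pi_a$ on $X$, by
\[
\nu_\epsilon(w)=\frac{1+\epsilon w/\ell}{2\ell+1},\qquad \pi_a(z)=\prod_{j=1}^m\nu_{a_j}(z_j)=\frac1Q\prod_{j\in\operatorname{supp}a}\Big(1+\frac{a_jz_j}{\ell}\Big).
\]
So $\nu_0$ is uniform, and $\nu_{\pm1}$ is tilted as far as a nonnegative linear density allows.

The plan is as follows. Call $\langle x,\xi\rangle=\sum_jx_j\xi_j$ the \emph{height} of $x\in X$. The flow of an active child $Pa$ first enters a copy of $X$ that is private to $a$ and has capacities proportional to $\pi_a$. It then makes one step, changing each coordinate by at most $1$, into a copy of $X$ that is shared by all children and has uniform capacities. Under $\pi_a$ with $a\in\Sigma_\xi$ the height is about $m/3$, because $r$ coordinates contribute about $\ell/3$ each. Under the uniform measure it is about $0$. In both cases the fluctuations have order $\ell\sqrt m=m/\sqrt\kappa$, so for large $\kappa$ the low private points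 and the high shared points have tiny capacity; they will be the hot vertices. A step that avoids them must lose height of order $m$ with unit moves. The $r=m/\ell$ known coordinates are too few for that, so the step must be correlated with the unknown signs, and a fixed step succeeds with probability $e^{-\Omega(m)}$. This is Lemma~\ref{lem:heights}.

It remains to see why someone who knows $\xi$ can route all active children at once. A single $\nu_1$ cannot be made uniform by unit moves, since its mean $\frac{\ell+1}3$ exceeds $1$. But the shared copy sees only the sum over $a\in\Sigma_\xi$, in which a given coordinate is tilted for a $1/\ell$ fraction of the letters. The relevant measure on $W$ is the mixture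
\[
\mu_\epsilon=\Big(1-\frac1\ell\Big)\nu_0+\frac1\ell\,\nu_\epsilon,\qquad \mu_\epsilon(w)=\frac{1+\epsilon w/\ell^2}{2\ell+1}\qquad(\epsilon=\pm1),
\]
whose mean has absolute value $\frac{\ell+1}{3\ell}<1$.

\begin{example}\label{ex:two}
For $\ell=2$ and $w=-2,-1,0,1,2$, the values of $20\nu_0$, $20\nu_1$, $20\mu_1$ are $(4,4,4,4,4)$, $(0,2,4,6,8)$, $(2,3,4,5,6)$. Moving the amounts $2,3,3,2$ one step down from $w=-1,0,1,2$ turns $20\mu_1$ into $20\nu_0$. For $20\nu_1$ no unit moves do this: the set $\{-2,-1\}$ must receive $8$, and its neighborhood $\{-2,-1,0\}$ holds only $6$.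
\end{example}

Recall that a \emph{stochastic kernel} on a finite set $Y$ is a matrix $K(y,y')\ge0$ with row sums $1$; it maps a measure $\pi$ to $(\pi K)(y')=\sum_y\pi(y)K(y,y')$. A product of kernels $K_j$ maps the product of measures $\pi_j$ to the product of the measures $\pi_jK_j$.

\begin{lemma}[one coordinate]\label{lem:one}
For $\epsilon\in\{\pm1\}$ there is a stochastic kernel $K_\epsilon$ on $W$ with $K_\epsilon(w,w')=0$ unless $w'\in\{w,w-\epsilon\}$, and $\mu_\epsilon K_\epsilon=\nu_0$.
\end{lemma}

\begin{proof}
Since $\mu_{-1}(w)=\mu_1(-w)$, we may take $\epsilon=1$ and put $K_{-1}(w,w')=K_1(-w,-w')$. The mass that has to move from $w$ to $w-1$ is the excess of $\mu_1$ over $\nu_0$ on $\{w,\dots,\ell\}$: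
\[
F_w=\sum_{i=w}^\ell\big(\mu_1(i)-\nu_0(i)\big)=\frac{1}{\ell^2(2\ell+1)}\sum_{i=w}^\ell i=\frac{(\ell+w)(\ell+1-w)}{2\ell^2(2\ell+1)}\ge0,
\]
with $F_{-\ell}=F_{\ell+1}=0$. This mass is available at $w$: the factors $\ell+w$ and $\ell+1-w$ have sum $2\ell+1$, so
\[
\theta_w:=\frac{F_w}{\mu_1(w)}=\frac{(\ell+w)(\ell+1-w)}{2(\ell^2+w)}\le\frac{(\ell+\frac12)^2}{2(\ell^2-\ell)}\le1,
\]
where the last inequality is $\ell^2-3\ell-\frac14\ge0$, true for $\ell\ge4$. Let $K_1$ move from $w$ to $w-1$ with probability $\theta_w$ and stay at $w$ otherwise. As $\theta_{-\ell}=0$, nothing leaves $W$. The new mass at $w$ is $\mu_1(w)-F_w+F_{w+1}=\nu_0(w)$.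
\end{proof}

In $m$ coordinates the average of $\pi_a$ over $\Sigma_\xi$ is not a product measure, because the supports have fixed size. It would be one if each coordinate joined the support independently. We compare the two averages, at the cost of a factor $m+1$.

\begin{lemma}[transport]\label{lem:transport}
For each $\xi\in\Xi$ there is a stochastic kernel $K_\xi$ on $X$ with $K_\xi(z,x)=0$ unless $\|z-x\|_\infty\le1$, such that
\[
\sum_{a\in\Sigma_\xi}(\pi_aK_\xi)(x)\le\frac{(m+1)\Gamma}{Q}\qquad\text{for all }x\in X .
\]
\end{lemma}

\begin{proof}
Let $K_\xi(z,x)=\prod_jK_{\xi_j}(z_j,x_j)$. Let the random set $\mathbf A\subset[m]$ contain each $j$ independently with probability $1/\ell$. By independence,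
\[
\mathbb E\,\pi_{\xi_{\mathbf A}}(z)=\prod_{j=1}^m\Big[\Big(1-\frac1\ell\Big)\nu_0(z_j)+\frac1\ell\,\nu_{\xi_j}(z_j)\Big]=\prod_{j=1}^m\mu_{\xi_j}(z_j),
\]
so $\mathbb E\,(\pi_{\xi_{\mathbf A}}K_\xi)(x)=1/Q$ by Lemma~\ref{lem:one}. The most likely value of $|\mathbf A|$ is $r$. Indeed,
\[
\frac{\Pr[|\mathbf A|=h+1]}{\Pr[|\mathbf A|=h]}=\frac{m-h}{(h+1)(\ell-1)},
\]
and this is at least $1$ exactly when $(h+1)\ell\le m+1=r\ell+1$, that is, when $h+1\le r$. Since $|\mathbf A|$ takes $m+1$ values, $\Pr[|\mathbf A|=r]\ge\frac1{m+1}$. Given $|\mathbf A|=r$, the vector $\xi_{\mathbf A}$ is uniform in $\Sigma_\xi$. Discarding the nonnegative contribution of the event $|\mathbf A|\ne r$, we get $\frac1Q\ge\frac1{m+1}\cdot\frac1\Gamma\sum_{a\in\Sigma_\xi}(\pi_aK_\xi)(x)$.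
\end{proof}

For the statements about heights we use Hoeffding's inequality \cite{Hoeffding}: if $Y_1,\dots,Y_N$ are independent with $Y_j\in[\alpha_j,\beta_j]$ and $S=\sum_jY_j$, then for $\lambda>0$ both $\Pr[S-\mathbb ES\ge\lambda]$ and $\Pr[S-\mathbb ES\le-\lambda]$ are at most $\exp\big(-2\lambda^2/\sum_j(\beta_j-\alpha_j)^2\big)$. If $N\le m$ and all $Y_j$ lie in $[-\rho,\rho]$, the bound is at most
\begin{equation}\label{eq:hoeffding}
\exp\big(-\lambda^2/(2m\rho^2)\big).
\end{equation}

\begin{lemma}[heights]\label{lem:heights}
\begin{itemize}
\item[(i)] If $\xi\in\Xi$ and $a\in\Sigma_\xi$, then $\pi_a\{z:\langle z,\xi\rangle<m/6\}\le e^{-\kappa/72}$.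
\item[(ii)] If $\xi\in\Xi$, then $|\{x\in X:\langle x,\xi\rangle\ge m/12\}|\le Qe^{-\kappa/288}$.
\item[(iii)] Fix $a\in\Sigma$ and $z,x\in X$ with $\|z-x\|_\infty\le1$. If $\xi$ is uniform in $\Xi$ conditioned on $a\in\Sigma_\xi$, then
$\Pr\big[\langle z,\xi\rangle\ge m/6\text{ and }\langle x,\xi\rangle<m/12\big]\le e^{-m/1152}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Under $\pi_a$ the variables $\xi_jz_j\in[-\ell,\ell]$ are independent. For $j\notin\operatorname{supp}a$ the mean is $0$. For $j\in\operatorname{supp}a$ we have $a_j=\xi_j$, so $\xi_jz_j$ has law $\nu_1$ and mean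
\[
\frac1{2\ell+1}\sum_{w\in W}w\Big(1+\frac w\ell\Big)=\frac1{(2\ell+1)\ell}\cdot\frac{\ell(\ell+1)(2\ell+1)}3=\frac{\ell+1}3 .
\]
Hence $\mathbb E\langle z,\xi\rangle=r(\ell+1)/3\ge m/3$, and \eqref{eq:hoeffding} with $\lambda=m/6$, $\rho=\ell$ gives $\exp(-\frac{m}{72\ell^2})=e^{-\kappa/72}$.

(ii) For $x$ uniform in $X$ the mean height is $0$, and \eqref{eq:hoeffding} with $\lambda=m/12$, $\rho=\ell$ gives $\exp(-\frac m{288\ell^2})=e^{-\kappa/288}$.

(iii) The event implies $\langle z-x,\xi\rangle>m/12$. The coordinates in $\operatorname{supp}a$ contribute at most $r=m/\ell\le m/24$; this is where $\ell\ge24$ is needed. Hence $\sum_{j\notin\operatorname{supp}a}(z_j-x_j)\xi_j>m/24$. The signs $\xi_j$ with $j\notin\operatorname{supp}a$ are independent and uniform, so the terms are independent, centered, and lie in $[-1,1]$. By \eqref{eq:hoeffding} with $\lambda=m/24$, $\rho=1$, the probability is at most $\exp(-\frac{m}{2\cdot576})$.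
\end{proof}

Thus $\ln(1/\eta)=\kappa\ell^2/1152$, while $\ln|\Sigma|\le\kappa\ell\ln(2e\ell)$ by \eqref{eq:alphabet}. The quotient is at least $\ell/(1152\ln(2e\ell))$, which is unbounded, as Section~\ref{sec:star} required.

\section{The graph and its demands}\label{sec:graph}

Fix also $D\ge1$, and let $\mathcal T$, the configurations $\boldsymbol\xi$, the active nodes and the demands $d_{\boldsymbol\xi}$ be as in Section~\ref{sec:star}, for $\Sigma$, $\Xi$, $\Sigma_\xi$, $\Gamma$ as in Section~\ref{sec:cube}. The vertices of $G$ are
\begin{itemize}
\item the nodes $P$ of $\mathcal T$, a node of level $i$ having capacity $\Gamma^i$;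
\item for each internal $P$ of level $i$ and each $x\in X$, a \emph{shared} vertex $(P,x)$ of capacity $(m+1)\Gamma^i/Q$;
\item for each internal $P$ of level $i$, each $a\in\Sigma$ and each $z\in X$ with $\pi_a(z)>0$, a \emph{private} vertex $(P,a,z)$ of capacity $\Gamma^{i-1}\pi_a(z)$.
\end{itemize}
For each internal $P$, the edges of the \emph{gadget at $P$} join $Pa$ to $(P,a,z)$, join $(P,a,z)$ to $(P,x)$ whenever $\|z-x\|_\infty\le1$, and join $(P,x)$ to $P$; see Figure~\ref{fig:gadget}. There are no other edges. The \emph{upward} orientation directs every edge along the order child, private, shared, parent. It is acyclic.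

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=1.3cm,every node/.style={font=\small}]
\node[circle,draw,inner sep=2pt] (P) at (0,3) {$P$};
\node[circle,draw,inner sep=1pt] (A) at (-2.5,0) {$Pa$};
\node[circle,draw,inner sep=1pt] (B) at (2.5,0) {$Pa'$};
\foreach \i/\w in {1/-2,2/-1,3/0,4/1,5/2}
  {\node[draw,minimum size=5mm,inner sep=1pt] (s\i) at ({1.4*(\i-3)},2) {$\w$}; \draw (P)--(s\i);}
\foreach \i/\w in {1/-2,2/-1,3/0,4/1}
  {\node[draw,rounded corners,minimum size=5mm,inner sep=1pt] (l\i) at ({\i-5},1) {$\w$}; \draw (A)--(l\i);}
\foreach \i/\w in {2/-1,3/0,4/1,5/2}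
  {\node[draw,rounded corners,minimum size=5mm,inner sep=1pt] (r\i) at ({\i-1},1) {$\w$}; \draw[gray] (B)--(r\i);}
\foreach \i/\j in {1/1,1/2,2/1,2/2,2/3,3/2,3/3,3/4,4/3,4/4,4/5} \draw (l\i)--(s\j);
\foreach \i/\j in {2/1,2/2,2/3,3/2,3/3,3/4,4/3,4/4,4/5,5/4,5/5} \draw[gray] (r\i)--(s\j);
\node[anchor=west] at (4.8,3) {parent, capacity $\Gamma^i$};
\node[anchor=west] at (4.8,2) {shared, $(m+1)\Gamma^i/Q$};
\node[anchor=west] at (4.8,1) {private, $\Gamma^{i-1}\pi_a(z)$};
\node[anchor=west] at (4.8,0) {children, $\Gamma^{i-1}$};
\end{tikzpicture}
\caption{The gadget at a node $P$ of level $i$, drawn schematically with one coordinate taking values in $\{-2,\dots,2\}$ and the letters $a=-1$, $a'=+1$. Each child has its own private copy of the cube, without the points of weight zero. All children use the same shared copy. A private vertex $z$ is adjacent to a shared vertex $x$ when $\|z-x\|_\infty\le1$.}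
\label{fig:gadget}
\end{figure}

The tree has $\sum_{i=0}^D|\Sigma|^i\le2|\Sigma|^D$ nodes. Charging $(P,x)$ to $P$ and $(P,a,z)$ to $Pa$, each node is charged at most $2Q$ vertices. Hence $n\le2|\Sigma|^D(1+2Q)\le6|\Sigma|^DQ$, and \eqref{eq:size} follows from \eqref{eq:alphabet}. Also $n\ge Q$.

\begin{lemma}[good routing]\label{lem:opt}
For every configuration $\boldsymbol\xi$ there is a flow routing $d_{\boldsymbol\xi}$ along upward paths with congestion at most $1$.
\end{lemma}

\begin{proof}
Route the unit of each active leaf along a random upward path: on reaching an active node $Pa$, choose $z$ with law $\pi_a$ and then $x$ with law $K_{\xi_P}(z,\cdot)$, independently of the earlier steps, and continue through $(P,a,z)$ and $(P,x)$ to $P$. The vertex $(P,a,z)$ exists because $\pi_a(z)>0$, and the middle edge exists because $K_{\xi_P}(z,x)>0$ forces $\|z-x\|_\infty\le1$. An active node of level $i$ lies on the paths of exactly the $\Gamma^i$ active leaves below it; this includes the sources ($i=0$) and the sink ($i=D$). Let $P$ be active of level $i\ge1$. For $a\in\Sigma_{\xi_P}$ the load of $(P,a,z)$ is $\Gamma^{i-1}\pi_a(z)$,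 and the load of $(P,x)$ is $\Gamma^{i-1}\sum_{a\in\Sigma_{\xi_P}}(\pi_aK_{\xi_P})(x)\le(m+1)\Gamma^i/Q$ by Lemma~\ref{lem:transport}. All other vertices have load $0$.
\end{proof}

A scheme need not use upward paths. In the undirected graph a path may zigzag between shared and private vertices, pass through siblings, and descend into other subtrees. The next lemma shows that it nevertheless makes, on each level, one step of the kind controlled by Lemma~\ref{lem:heights}(iii). We state it for walks (sequences of vertices in which consecutive vertices are adjacent, repetitions allowed), as needed in Section~\ref{sec:unit}.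

\begin{lemma}[forced exits]\label{lem:exits}
Let $s$ be a leaf, with the notation \eqref{eq:branch}. For each $i\in\{1,\dots,D\}$, every walk from $s$ to $o$ in $G$ contains consecutive vertices $(P_i,a_i,z_i)$, $(P_i,x_i)$ with $\|z_i-x_i\|_\infty\le1$.
\end{lemma}

\begin{proof}
Let $S_i$ consist of the nodes in the subtree rooted at $P_{i-1}$, the shared and private vertices $(P,\cdot)$, $(P,\cdot,\cdot)$ of the internal nodes $P$ of this subtree, and the private vertices $(P_i,a_i,\cdot)$. Every edge belongs to the gadget at some internal $P$, and its endpoints are among $P$, the children of $P$, and the vertices $(P,\cdot)$, $(P,\cdot,\cdot)$. If $P$ is in the subtree, all these vertices are in $S_i$. If $P$ is outside the subtree and $P\ne P_i$, then no child of $P$ is in the subtree, and none of these vertices is in $S_i$. If $P=P_i$, those in $S_i$ are $P_{i-1}$ and the $(P_i,a_i,z)$; within this gadget $P_{i-1}=P_ia_i$ is adjacent only to the $(P_i,a_i,z)$, and $(P_i,a_i,z)$ is adjacent only to $P_{i-1}$ and to the $(P_i,x)$ with $\|z-x\|_\infty\le1$. So every edge leaving $S_i$ has the stated form. Since $s\in S_i$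 and $o\notin S_i$, we can take the edge along which the walk first leaves $S_i$.
\end{proof}

\section{The lower bound}\label{sec:lower}

For a configuration $\boldsymbol\xi$ let $H_{\boldsymbol\xi}$ consist, for all active internal nodes $P$, of the high shared vertices and the low private vertices of active children:
\[
(P,x)\ \text{ with }\ \langle x,\xi_P\rangle\ge m/12,\qquad (P,a,z)\ \text{ with }\ a\in\Sigma_{\xi_P}\text{ and }\langle z,\xi_P\rangle<m/6 .
\]

\begin{lemma}\label{lem:hot}
$\operatorname{cap}(H_{\boldsymbol\xi})\le D(m+2)\Gamma^De^{-\kappa/288}$ for every $\boldsymbol\xi$.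
\end{lemma}

\begin{proof}
Let $P$ be active of level $i\ge1$. By Lemma~\ref{lem:heights}(ii) its hot shared vertices have capacity at most $(m+1)\Gamma^ie^{-\kappa/288}$. By Lemma~\ref{lem:heights}(i) its hot private vertices have capacity at most $\Gamma\cdot\Gamma^{i-1}e^{-\kappa/72}\le\Gamma^ie^{-\kappa/288}$. There are $\Gamma^{D-i}$ such $P$, so each of the $D$ levels contributes at most $(m+2)\Gamma^De^{-\kappa/288}$.
\end{proof}

\begin{lemma}\label{lem:avoid}
Let the signals $\xi_P$ be independent and uniform in $\Xi$. For every leaf $s$ and every walk $p$ from $s$ to $o$,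
\[
\Pr[\,p\text{ avoids }H_{\boldsymbol\xi}\mid s\text{ active}\,]\le e^{-mD/1152}.
\]
\end{lemma}

\begin{proof}
Take $(z_i,x_i)$ from Lemma~\ref{lem:exits}; these pairs depend on $p$ only. The event that $s$ is active is the intersection of the events $a_i\in\Sigma_{\xi_{P_i}}$, each of which concerns a different signal. Conditioned on it, $\xi_{P_1},\dots,\xi_{P_D}$ are therefore independent, and $\xi_{P_i}$ is uniform subject to $a_i\in\Sigma_{\xi_{P_i}}$. If $s$ is active, then all $P_i$ are active. If moreover $p$ avoids $H_{\boldsymbol\xi}$, then $\langle z_i,\xi_{P_i}\rangle\ge m/6$ and $\langle x_i,\xi_{P_i}\rangle<m/12$ for every $i$. Multiply the $D$ bounds from Lemma~\ref{lem:heights}(iii).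
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
The bound \eqref{eq:size} was shown in Section~\ref{sec:graph}. Suppose $|\Pi(s,o)|\le\frac12e^{mD/1152}$ for all leaves $s$. Given $\boldsymbol\xi$, call a leaf $s$ \emph{blocked} if it is active and every path of $\Pi(s,o)$ meets $H_{\boldsymbol\xi}$. By Lemma~\ref{lem:avoid} and a union bound over $\Pi(s,o)$, we have $\Pr[s\text{ blocked}\mid s\text{ active}]\ge\frac12$. Exactly $\Gamma^D$ leaves are active in every configuration, so the expected number of blocked leaves is at least $\frac12\sum_s\Pr[s\text{ active}]=\frac12\Gamma^D$. Fix $\boldsymbol\xi$ with at least $\frac12\Gamma^D$ blocked leaves. However the scheme splits $d_{\boldsymbol\xi}$, a blocked leaf sends its whole unit along paths that meet $H_{\boldsymbol\xi}$. By \eqref{eq:cut} and Lemma~\ref{lem:hot},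
\[
\mathrm{cong}_\Pi(d_{\boldsymbol\xi})\ge\frac{\Gamma^D/2}{\operatorname{cap}(H_{\boldsymbol\xi})}\ge\frac{e^{\kappa/288}}{2D(m+2)},
\]
and $\mathrm{OPT}(d_{\boldsymbol\xi})\le1$ by Lemma~\ref{lem:opt}. Recall that $m=\kappa\ell^2$.
\end{proof}

\begin{remark}
The condition $\|z-x\|_\infty\le1$ sits between two failures. If all pairs $(z,x)$ were adjacent, the fixed step from $z=\ell a$ to $x=0$ would have heights $r\ell=m$ and $0$ for every $\xi$ with $a\in\Sigma_\xi$, so Lemma~\ref{lem:avoid} would fail. If only $z=x$ were allowed, every path from an active leaf would meet $H_{\boldsymbol\xi}$, so \eqref{eq:cut} would apply to the optimal flow and Lemma~\ref{lem:opt} would fail for large $\kappa$.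
\end{remark}

The directed case follows by splitting vertices. Let $F$ be a node-capacitated graph with an acyclic orientation of its edges. Let $\vec F$ have two vertices $v^-,v^+$ and an edge $v^-\to v^+$ of capacity $\operatorname{cap}(v)$ for each vertex $v$ of $F$, and an edge $u^+\to v^-$ of capacity $\operatorname{cap}(u)$ for each oriented edge $u\to v$ of $F$. Then $\vec F$ is acyclic and has twice as many vertices as $F$. For a demand $d$ on $F$ let $\vec d(s^-,t^+)=d(s,t)$, and $\vec d=0$ on all other pairs.

\begin{lemma}[splitting]\label{lem:split}
The $s^-$--$t^+$ paths of $\vec F$ correspond bijectively to the $s$--$t$ paths of $F$ that follow the orientation. The induced bijection between flows routing $\vec d$ in $\vec F$ and flows routing $d$ along oriented paths in $F$ preserves the congestion.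
\end{lemma}

\begin{proof}
The only edge out of $v^-$ and the only edge into $v^+$ is $v^-\to v^+$. So an $s^-$--$t^+$ path has the form $s^-s^+v_1^-v_1^+\cdots t^-t^+$, where $s\,v_1\cdots t$ is an oriented path of $F$. The load of $v^-\to v^+$ equals the load of $v$, and the capacities agree. A path that uses $u^+\to v^-$ also uses $u^-\to u^+$, which has the same capacity, so the edges $u^+\to v^-$ do not increase the maximum.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Take $\vec G$ for the upward orientation of $G$, and the demands $\vec d_{\boldsymbol\xi}$, which are $0/1$-valued with sink $o^+$. By Lemmas~\ref{lem:opt} and~\ref{lem:split} they are routable with $\mathrm{OPT}(\vec d_{\boldsymbol\xi})\le1$. Given a scheme $\Pi'$ on $\vec G$, let $\Pi(s,o)$ be the set of paths of $G$ that correspond to $\Pi'(s^-,o^+)$. The proof of (a) used only the sets $\Pi(s,o)$ and their sizes. It gives $\boldsymbol\xi$ such that every flow routing $d_{\boldsymbol\xi}$ along these sets has congestion at least $e^{\kappa/288}/(2D(m+2))$, and by Lemma~\ref{lem:split} the same bound holds for $\mathrm{cong}_{\Pi'}(\vec d_{\boldsymbol\xi})$.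
\end{proof}

\begin{remark}
For an arbitrary node-capacitated graph one may use both edges $u^+\to v^-$ and $v^+\to u^-$ for each edge $uv$. The proof of Lemma~\ref{lem:split} then shows that all congestions are preserved, so lower bounds for node-capacitated graphs always pass to directed graphs. Acyclicity is what the upward routing of Lemma~\ref{lem:opt} adds.
\end{remark}

\section{Choice of the parameters}\label{sec:param}

The depth must grow with $c$: a leaf has at most $(3^mQ)^D\le n^{2D}$ upward paths, and by Lemma~\ref{lem:opt} they route every $d_{\boldsymbol\xi}$ with congestion at most $1$. We take $D=\ell$, which makes the cost $D\ln|\Sigma|$ of the tree comparable to the cost $\ln Q$ of one gadget. Since $2e\ell\le\ell^2$ and $2\ell+1\le\ell^2$, the bound \eqref{eq:size} becomes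
\begin{equation}\label{eq:size2}
\ln n\le\ln6+4\kappa\ell^2\ln\ell\le5\kappa\ell^2\ln\ell ,
\end{equation}
the permitted number of paths is $\frac12\exp(\kappa\ell^3/1152)$, and the ratio is at least $e^{\kappa/288}/(2\ell(\kappa\ell^2+2))$.

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
Let $\ell\ge24$ be the least integer with $\ell/\ln\ell\ge L:=6000c$. The function $y/\ln y$ increases for $y\ge e$, and at $y=2L\ln L\le L^2$ it is at least $2L\ln L/\ln(L^2)=L$. So $\ell\le2L\ln L+1=O(c\log(2c))$ and $\ln\ell=O(\log(2c))$. Keep $D=\ell$ fixed and let $\kappa\to\infty$; then $n\ge Q\to\infty$. Since $6000/1152>5.2$ and $0.2\,c\kappa\ell^2\ln\ell\ge\ln2$,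
\[
\frac{\kappa\ell^3}{1152}\ge\frac{6000}{1152}\,c\kappa\ell^2\ln\ell\ge5c\kappa\ell^2\ln\ell+\ln2\ge c\ln n+\ln2
\]
by \eqref{eq:size2}. So $n^c\le\frac12\exp(\kappa\ell^3/1152)$ and Theorem~\ref{thm:main}(a) applies. For $\kappa$ large in terms of $\ell$ we have $e^{\kappa/576}\ge2\ell(\kappa\ell^2+2)$, so the ratio is at least $e^{\kappa/576}$. By \eqref{eq:size2}, $\kappa\ge\ln n/(5\ell^2\ln\ell)$, hence $e^{\kappa/576}\ge n^{\delta(c)}$ with
\[
\delta(c)=\frac1{2880\,\ell^2\ln\ell}=\Omega\Big(\frac1{c^2\log^3(2c)}\Big).
\]
For the directed case choose $\ell$ for the exponent $2c$ and use Theorem~\ref{thm:main}(b). The graph has $2n\le n^2$ vertices, so $(2n)^c\le n^{2c}$, and the ratio is at least $n^{\delta(2c)}\ge(2n)^{\delta(2c)/2}$. Take $\delta'(c)=\delta(2c)/2$. Finally, if constants $c,C,k$ as in the Question existed for one of the classes, we could increase $c$ to have $c\ge1$, and a fixed positive power of the number $N$ of vertices would be at most $C\log^kN$ for infinitely many $N$, which is false.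
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:super}]
Let $\tau=1/\beta-2>0$, $\kappa=\lceil\ell^\tau\rceil\le2\ell^\tau$ and $D=\ell\to\infty$. From $\ln n\ge\ln Q\ge\kappa\ell^2\ge\ell^2$ we get $n\to\infty$ and $\ln\ell\le\frac12\ln\ln n$. By \eqref{eq:size2}, $\ln n\le10\,\ell^{\tau+2}\ln\ell\le5\,\ell^{1/\beta}\ln\ln n$, that is,
\begin{equation}\label{eq:ell}
\ell\ge\Big(\frac{\ln n}{5\ln\ln n}\Big)^\beta .
\end{equation}
Again by \eqref{eq:size2}, $\frac{\kappa\ell^3}{1152}\ge\frac{\ell\ln n}{5760\ln\ell}\ge\frac{\ell\ln n}{2880\ln\ln n}$, so the permitted number of paths is at least $\frac12n^{\ell/(2880\ln\ln n)}$. Put $E=(\ln n)^\beta/(\ln\ln n)^2$. By \eqref{eq:ell},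
\[
\frac{\ell}{2880\ln\ln n}\ge E\cdot\frac{(\ln\ln n)^{1-\beta}}{2880\cdot5^\beta}\ge2E
\]
for large $n$, and then $\frac12n^{2E}\ge n^E$ because $n^E\ge2$. For the ratio, $2\ell(\kappa\ell^2+2)$ is bounded by a polynomial in $\ell$, hence by $e^{\ell^\tau/576}\le e^{\kappa/576}$ for large $\ell$. The ratio is then at least $e^{\kappa/576}\ge e^{\ell^\tau/576}$, and $\ell^\tau\ge(\frac{\ln n}{5\ln\ln n})^{1-2\beta}$ by \eqref{eq:ell}, since $\tau\beta=1-2\beta$.
\end{proof}

\section{Unit capacities}\label{sec:unit}

To remove the capacities we scale them to integers and replace each vertex by that many copies of capacity $1$. Two points need care. The number of vertices becomes the total scaled capacity, which must still obey \eqref{eq:size2}. And the sources and the sink are split as well, so the demand has to be spread over all pairs of copies.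

\begin{proof}[Proof of Theorem~\ref{thm:unit}]
Let $M=\ell^rQ$ and $\operatorname{cap}^*(v)=M\operatorname{cap}(v)$ for $v$ in $G$. These numbers are positive integers: $\Gamma^iM$ for nodes, $(m+1)\Gamma^i\ell^r$ for shared vertices, and $\Gamma^{i-1}\prod_{j\in\operatorname{supp}a}(\ell+a_jz_j)$ for private vertices. Let $G^*$ be obtained from $G$ by replacing each $v$ by $\operatorname{cap}^*(v)$ pairwise nonadjacent \emph{twins} of capacity $1$, and joining two twins when the vertices they replace are adjacent. Replacing each twin by its original projects a path of $G^*$ to a walk of $G$.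

\emph{Size.} The number $n^*$ of vertices of $G^*$ is $M$ times the total capacity of $G$. There are $|\Sigma|^{D-i}$ nodes of level $i$, and $\Gamma\le|\Sigma|$. On level $i$ the nodes have total capacity $|\Sigma|^{D-i}\Gamma^i\le|\Sigma|^D$. For $i\ge1$ their shared vertices have total capacity $|\Sigma|^{D-i}(m+1)\Gamma^i\le(m+1)|\Sigma|^D$, and their private vertices have total capacity $|\Sigma|^{D-i+1}\Gamma^{i-1}\le|\Sigma|^D$, because $\sum_z\pi_a(z)=1$. Therefore
\[
n^*\le M|\Sigma|^D\big[(D+1)+D(m+1)+D\big]\le(D+1)(m+3)|\Sigma|^DM .
\]
Let $D=\ell$. As in \eqref{eq:size2}, $\ln(|\Sigma|^DQ)\le4\kappa\ell^2\ln\ell$. Moreover $\ln\ell^r=\kappa\ell\ln\ell$, and $(\ell+1)(m+3)\le4\kappa\ell^3\le\kappa\ell^4$ has logarithm at most $\kappa+4\ln\ell\le5\kappa\ln\ell$. Since $\ell+5\le\ell^2$, we get $\ln n^*\le5\kappa\ell^2\ln\ell$.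

\emph{Demands.} A leaf has $M$ twins and $o$ has $\Gamma^DM$ twins. Given $\boldsymbol\xi$, let $d^*_{\boldsymbol\xi}(s,t)=1/(\Gamma^DM)$ for each of the $\Gamma^DM$ twins $s$ of active leaves and each twin $t$ of $o$, and $0$ otherwise. Each such $s$ sends one unit in total, each $t$ receives one unit, and the total demand is $\Gamma^DM$.

\emph{Good routing.} For a pair $(s,t)$ follow the random upward path of Lemma~\ref{lem:opt} from the leaf of $s$, and replace each interior vertex by a uniformly random twin. Interior vertices of upward leaf-to-root paths are neither leaves nor $o$, so each $s$ and each $t$ has load exactly $1$. The twins of an active leaf send $M$ units in total, so the twins of any other vertex $v$ carry together $M$ times the load of $v$ in Lemma~\ref{lem:opt}, which is at most $M\operatorname{cap}(v)=\operatorname{cap}^*(v)$, in equal shares. Hence $\mathrm{OPT}(d^*_{\boldsymbol\xi})\le1$.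

\emph{Lower bound.} Let $H^*_{\boldsymbol\xi}$ be the set of twins of vertices of $H_{\boldsymbol\xi}$. By Lemma~\ref{lem:hot}, $\operatorname{cap}(H^*_{\boldsymbol\xi})=|H^*_{\boldsymbol\xi}|\le MD(m+2)\Gamma^De^{-\kappa/288}$. A path from a twin $s$ of a leaf to a twin $t$ of $o$ avoids $H^*_{\boldsymbol\xi}$ if and only if its projection avoids $H_{\boldsymbol\xi}$, and Lemma~\ref{lem:avoid} applies to the projection. If $|\Pi(s,t)|\le\frac12e^{mD/1152}$ for all pairs, then, given that the leaf of $s$ is active, all paths of $\Pi(s,t)$ meet $H^*_{\boldsymbol\xi}$ with probability at least $\frac12$. The expected demand on pairs blocked in this way is at least half of the total demand, so for some $\boldsymbol\xi$ it is at least $\frac12\Gamma^DM$. By \eqref{eq:cut},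
\[
\mathrm{cong}_\Pi(d^*_{\boldsymbol\xi})\ge\frac{\Gamma^DM/2}{|H^*_{\boldsymbol\xi}|}\ge\frac{e^{\kappa/288}}{2D(m+2)} .
\]

\emph{Directed graphs and the Question.} Orient each edge of $G^*$ as its projection. This orientation is acyclic, the good routing follows it, and all edges of the split graph have capacity $1$. Lemma~\ref{lem:split} transfers both bounds as in the proof of Theorem~\ref{thm:main}(b). The proof of Theorem~\ref{thm:poly} uses about $n$ only the bound \eqref{eq:size2} and $n\ge Q$. Both hold for $n^*$, since $n^*\ge M\ge Q$, so that proof applies to $G^*$ and its split graph.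
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hoeffding}
W.~Hoeffding, JASA \textbf{58} (1963).

\bibitem{SOR}
\emph{Semi-Oblivious Routing: Lower Bounds},
\texttt{https://www.cs.cornell.edu/\~{}rdk/papers/semiobliv.pdf}.

\end{thebibliography}
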